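# Forty-eight congruent pentagons: a convex solid whose face fits no isohedral polyhedron

## 1. A solid with sixteen equilateral triangles

Let $R=1/\sqrt2$ and $H=\sqrt R$, so that $0.70<R<0.71$ and $0.84<H<0.85$. Take ten points: a top square, a bottom square turned by $45^\circ$, and two apexes on the axis,
$$(\pm R,0,\tfrac H2),\ (0,\pm R,\tfrac H2),\qquad (\pm\tfrac12,\pm\tfrac12,-\tfrac H2),\qquad Q^{\pm}=\bigl(0,0,\pm(\tfrac H2+R)\bigr).$$
Join each side of the top square to $Q^+$ and each side of the bottom square to $Q^-$. Between the squares put a band of eight triangles: each side of one square is joined to the nearest vertex of the other square. This gives $4+4+8=16$ triangles, and every edge lies in exactly two of them.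

All sixteen triangles are equilateral with side 1. Indeed, the sides of the squares have length $R\sqrt2=1$. An apex is at squared distance $R^2+R^2=1$ from the vertices of its square. Finally, $(R,0,\frac H2)$ and $(\frac12,\frac12,-\frac H2)$ are at squared distance
$$(R-\tfrac12)^2+\tfrac14+H^2=R^2-R+\tfrac12+R=1 .$$

The solid is convex. The map $\sigma$ that rotates by $45^\circ$ about the axis and reflects in $z=0$ preserves the ten points. Its powers permute the eight apex triangles transitively, and also the eight band triangles. So it is enough to test one plane of each kind.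

The plane $x+y+z=R+\frac H2$ contains $Q^+,(R,0,\frac H2),(0,R,\frac H2)$. At the other seven points $x+y+z$ is smaller: it is $-R+\frac H2$ at the other two top vertices, and $1-\frac H2$ at $(\frac12,\frac12,-\frac H2)$, where $1-\frac H2<R+\frac H2$ because $R+H>1.5$. At the remaining bottom vertices and at $Q^-$ it is negative.

Next put $\kappa=(1-R)/H<0.36$. The plane $x+y+\kappa z=\frac{1+R}2$ contains $(R,0,\frac H2),(0,R,\frac H2),(\frac12,\frac12,-\frac H2)$, and $\frac{1+R}2\ge0.85$. At the other two top vertices $x+y+\kappa z=-R+\frac{1-R}2<0$. It is negative at the other bottom vertices and at $Q^-$. At $Q^+$ it equals $\frac{1-R}2+\kappa R<0.15+0.36\cdot 0.71<0.41$.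

So every triangle lies in the boundary of the convex hull, and spans a plane that contains no other of the ten points. The triangles close up to a surface without boundary, so they are the whole boundary.

Is there a symmetry taking any face to any other? No. The apexes have degree 4. Each of the other eight vertices has degree 5, with two apex triangles and three band triangles. An apex triangle has vertex degrees $4,5,5$ and a band triangle has $5,5,5$. Symmetries preserve degrees, so they never mix the two kinds.

Thus all faces of this solid are congruent, but they are not equivalent under its symmetries. On the other hand, its face, the equilateral triangle, is also the face of a regular tetrahedron, and there all faces *are* equivalent. Was that luck? Suppose a shape $F$ can be used, in congruent copies only, to build a convex solid. Can $F$ then always be used to build some solid, perhaps a different one and perhaps not convex, whose symmetries act transitively on the faces?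

## 2. Definitions, the conjecture and three theorems

**Definition (polyhedron).** A *polyhedron* in these notes is an acoptic polyhedron: a finite, connected collection of planar simple polygons, its *faces*, in Euclidean 3-space forming a closed 2-manifold, such that:

1. faces meet edge-to-edge, and each edge of a face is an edge of exactly one other face;
2. the faces around each vertex form a single cycle, so the vertex has a disk neighborhood;
3. two distinct faces meet only in a common edge, a common vertex, or not at all.

Such a surface need not be convex, and it need not be a sphere. Arrange eight unit cubes in a $3\times3$ block with the central cube missing. The boundary consists of $8+8$ squares on top and bottom, $12$ on the outside and $4$ around the hole. It has 32 faces, 64 edges and 32 vertices, so $32-64+32=0$: it is a torus made of congruent squares. This example will matter.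

**Definition (monohedral, protoface, isohedral).** A polyhedron is *monohedral* if all its faces are mutually congruent; their common shape is its *protoface*. It is *isohedral* if its symmetry group acts transitively on its faces. Congruence may reverse orientation.

The solid of Section 1 is monohedral and not isohedral. The regular tetrahedron is both.

**Definition (strictly convex).** A polyhedron is *strictly convex* if it is the boundary of a convex body, no two adjacent faces lie in a common plane, and every vertex of the polyhedron is an extreme point of that body.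

The solid of Section 1 is strictly convex. A cube with one face cut into two rectangles is not: those two rectangles are adjacent and coplanar.

**Definition (flat vertex).** A *flat vertex* of a face is a vertex at which the face has angle $\pi$. "Edge-to-edge" always refers to the vertices and edges that the faces carry.

For instance, a square with the midpoint of one side declared a vertex has five vertices, one of them flat.

The conjecture below is taken from "Acoptic Polyhedra" (http://faculty.washington.edu/moishe/branko/BG225.Acoptic%20polyhedra.parsed.pdf).

**Conjecture.** If the simple polygon $F$ is the protoface of a strictly convex monohedral polyhedron, then $F$ is also the protoface of an isohedral polyhedron.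

It is known that strict convexity cannot simply be dropped: there is a monohedral polyhedron whose protoface is a $3$ by $1$ rectangle, and that rectangle is not the protoface of any isohedral polyhedron.

The conjecture is false. To state this, let $w$ be the positive root of
$$2w(1+w)^2=1,\qquad\text{i.e. } 2w^3=1-2w-4w^2. \tag{1}$$
The left side increases for $w>0$. It is $<0.966$ at $w=0.29$ and $>1.01$ at $w=0.30$. So $w$ is unique and $0.29<w<0.30$ ($w\approx 0.29716$).

**Theorem 1.** There is a strictly convex polyhedron with 48 mutually congruent faces. Its face $F$ is a convex pentagon with cyclic side lengths $a,a,a,b,c$, where $c<a<b$ and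
$$a^2=\tfrac{1-2w^2}{(1+w)^2(2+w)^2},\quad b^2=\tfrac{3-2w+2w^2}{(2+w)^2(1+2w+2w^2)^2},\quad c^2=\tfrac{1-2w-2w^2}{(1+w)^2(1+2w+2w^2)^2}.$$

**Theorem 2.** Let $F$ be a simple pentagon with cyclic side lengths $a,a,a,b,c$, with $a,b,c$ pairwise distinct. There is no isohedral polyhedron all of whose faces are congruent to $F$, even if the faces are allowed to carry additional flat vertices on the sides of $F$.

**Theorem 3.** Every triangle is the protoface of an isohedral polyhedron. So the conjecture is true for triangles, even without convexity. A strictly convex monohedral polyhedron has faces with 3, 4 or 5 sides. The conjecture holds for 3-gons and fails for 5-gons. Moreover, the faces of the polyhedron of Theorem 1 form exactly two orbits under its symmetry group, the least possible number for a counterexample.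

Theorems 1 and 2 together disprove the conjecture. We start with the simplest polygons.

## 3. Triangles, and why the faces have at most five sides

**Triangles.** *Purpose: to realize any given triangle as the face of an octahedron whose belt zigzags up and down.* The equilateral triangle is the face of a regular tetrahedron. Otherwise two sides differ; call the sides $a,b,c$ with $c>b$ (in this paragraph only, these letters have nothing to do with Theorem 1). We look for positive numbers $r,z,h$ with
$$r^2+(h-z)^2=b^2,\qquad r^2+(h+z)^2=c^2,\qquad 2r^2+4z^2=a^2. \tag{2}$$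
Subtracting the first two equations gives $4hz=c^2-b^2$. Adding them gives $r^2+h^2+z^2=\frac{b^2+c^2}2$. With $Z=z^2$ we have $r^2=\frac{a^2}{2}-2Z$ and $h^2=\frac{(c^2-b^2)^2}{16Z}$. So everything reduces to $f(Z)=\frac{b^2+c^2}2$, where
$$f(Z)=\frac{a^2}2-Z+\frac{(c^2-b^2)^2}{16Z}\qquad\text{on }(0,a^2/4].$$
As $Z\to0^+$, $f(Z)\to+\infty$. At the right end $f(a^2/4)=\frac{a^2}4+\frac{(c^2-b^2)^2}{4a^2}$. This is less than $\frac{b^2+c^2}2$: multiplying by $4a^2$, the claim becomes
$$2a^2b^2+2a^2c^2+2b^2c^2-a^4-b^4-c^4>0,$$
and by Heron's formula the left side is 16 times the squared area. By the intermediate value theorem $f(Z)=\frac{b^2+c^2}2$ for some $Z\in(0,a^2/4)$. Then $z=\sqrt Z$, $r=\sqrt{(a^2-4Z)/2}$ and $h=(c^2-b^2)/(4z)$ are positive and satisfy (2).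

Let $P^\pm=(0,0,\pm h)$. For $k$ modulo 4 let $B_k$ be the point at distance $r$ from the $z$-axis, azimuth $k\pi/2$ and height $(-1)^kz$. The faces are the eight triangles $T_k^\pm=P^\pm B_kB_{k+1}$; combinatorially they form an octahedron. We have $|B_kB_{k+1}|^2=2r^2+4z^2=a^2$. Also $|P^+B_k|$ is $b$ for even $k$ and $c$ for odd $k$, while $|P^-B_k|$ is $c$ for even $k$ and $b$ for odd $k$. So every $T_k^\pm$ has sides $a,b,c$.

*No self-intersections.* A point of $T_k^\pm$ is a convex combination of $P^\pm,B_k,B_{k+1}$. So $T^\pm_k$ lies in the wedge $k\pi/2\le\text{azimuth}\le(k+1)\pi/2$, meets the two bounding half-planes exactly in $P^\pm B_k$ and $P^\pm B_{k+1}$, and meets the axis only in $P^\pm$. In the same wedge, $T_k^+$ and $T_k^-$ are two faces of the nondegenerate tetrahedron $P^+P^-B_kB_{k+1}$, so they meet exactly in $B_kB_{k+1}$. Faces in adjacent wedges meet inside the common half-plane: $T^{\varepsilon}_{k-1}\cap T^{\varepsilon}_k=P^\varepsilon B_k$, and $T^{\varepsilon}_{k-1}\cap T^{-\varepsilon}_k=P^\varepsilon B_k\cap P^{-\varepsilon}B_k=\{B_k\}$. Faces in opposite wedges meet only on the axis: in $P^\varepsilon$ if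 the signs agree, and not at all otherwise.

*Isohedral.* Let $\sigma$ add $\pi/2$ to the azimuth and send $z$ to $-z$. It maps $B_k$ to $B_{k+1}$ and exchanges $P^+$ and $P^-$. The reflection $y\mapsto -y$ fixes $P^\pm,B_0,B_2$ and exchanges $B_1,B_3$, which have equal heights. Now $\sigma^2T_0^+=T_2^+$, the reflection takes $T_0^+\to T_3^+$ and $T_2^+\to T_1^+$, and $\sigma$ maps the faces $T^+$ to the faces $T^-$. So all eight faces are equivalent, and the first two sentences of Theorem 3 are proved.

**At most five sides.** *Purpose: to see which polygons can matter.* In a strictly convex polyhedron each face lies in a supporting plane of the convex body. If the part of the boundary in that plane consisted of more than one face, then two of these faces would share an edge, because a planar convex region stays connected when finitely many points are removed. That is excluded, so the faces are exactly the facets of the body. They are convex, and they have no flat vertices because vertices are extreme points. Let $V,E,F$ be the numbers of vertices, edges and faces. Each vertex has degree at least 3, so $V\le\frac23E$. If every face had at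 least six sides we would have $F\le\frac13E$ and $V-E+F\le0$, against Euler's formula $V-E+F=2$. So some face has at most 5 sides, and in a monohedral polyhedron all of them do.

**Example (rhombi).** Every rhombus is also an isohedral protoface. Let $\theta\le\pi/2$ be its smaller angle, and take three vectors of equal length with pairwise angles $\theta$, placed symmetrically about an axis. They span a parallelepiped with six such rhombi as faces. The rotation of order 3 about the axis and the central inversion act transitively on these faces. For quadrilaterals in general we do not determine whether the conjecture holds. The counterexample is a pentagon.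

## 4. Corner labels, and a pentagon that is too rigid

To rule out *all* isohedral polyhedra with face $F$ we need a property of $F$ that every such polyhedron must respect. Side lengths are a natural choice: two faces along an edge see the same length. If the side lengths around $F$ are different enough, one can recognize which corner of $F$ is which. Why not take five distinct side lengths?

Then $F$ is too rigid: it cannot be the face even of a convex monohedral polyhedron. Let $x_1,\dots,x_5$ be the distinct lengths in cyclic order. At each corner of a face the two sides have lengths that are neighbors in this 5-cycle. At a vertex of degree 3 let the edges have lengths $\ell_1,\ell_2,\ell_3$. Any two of these edges bound a corner, so any two of the lengths are neighbors in the 5-cycle; in particular they are distinct. But a 5-cycle contains no three mutually neighboring elements. So all degrees are at least 4. With $n$ pentagons there are $\frac52n$ edges and at most $\frac54n$ vertices, and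
$$V-E+F\le n\left(\tfrac54-\tfrac52+1\right)=-\tfrac n4<0,$$
which contradicts Euler's formula.

So some lengths must coincide, to leave room for vertices of degree 3, but not so many that the corners lose their identity. The pattern $a,a,a,b,c$ with $a,b,c$ distinct does both. Name the corners $A,B,C,D,E$ in cyclic order so that
$$|EA|=|AB|=|BC|=a,\qquad |CD|=b,\qquad |DE|=c .$$
The sides at the corners then have lengths
$$A:\{a,a\},\quad B:\{a,a\},\quad C:\{a,b\},\quad D:\{b,c\},\quad E:\{c,a\}. \tag{3}$$

The computation above used Euler's formula for the sphere, and the argument against isohedral polyhedra will use it too. But an isohedral polyhedron need not be convex, and the torus of Section 2 shows that a monohedral polyhedron need not be a sphere. On a surface of higher genus Euler's formula would give no contradiction. So the first step is topological: isohedrality itself forces the sphere.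

## 5. Isohedral polyhedra are star-shaped spheres

**Lemma 4.** Every isohedral polyhedron, with or without flat vertices, is homeomorphic to $S^2$. More precisely, if $O$ is the centroid of its vertices, then $O$ lies off the surface and radial projection from $O$ is a homeomorphism from the surface onto the unit sphere.

The reason is that all face planes lie at the same *signed* distance from $O$. So a ray from $O$ can only leave the solid and never re-enter it. Here is the proof in steps.

**Step 1: an equal signed distance for all faces.** Let $S$ be the surface and $\Gamma$ the symmetry group. By the Jordan–Brouwer theorem $S$ bounds a compact region $\Omega$, the closure of the bounded complementary component, and every point of $S$ lies in the boundary of both components. So at each face $f$ one side is inside, and there is a unit normal $n_f$ pointing out of $\Omega$. A symmetry permutes the vertices, hence fixes their centroid. We put the origin $O$ there, so symmetries are linear isometries. They preserve $\Omega$, so $n_{\gamma f}=\gamma n_f$. The number $n_f\cdot x$ does not depend on $x\in f$, and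
$$n_{\gamma f}\cdot\gamma x=\gamma n_f\cdot\gamma x=n_f\cdot x .$$
By transitivity it is the same number $h$ for all faces. The divergence theorem for the field $x$ gives
$$3\operatorname{vol}\Omega=\int_S x\cdot n\,dS=h\cdot\operatorname{area}(S),$$
so $h>0$. In particular no face plane contains $O$, and $O\notin S$.

**Step 2: generic rays meet $S$ at most once.** Let $p(x)=x/|x|$ on $S$. It is injective on each closed face, because the plane of the face misses $O$. Call a ray from $O$ *generic* if it meets no edge. The edges project to finitely many arcs of great circles, so generic directions are open and dense. A generic ray in direction $u$ meets $S$ in finitely many points $x=su$, $s>0$, each in the relative interior of a face $f$, with $n_f\cdot u=h/s>0$. So every crossing leads from inside to outside. Between two successive crossings the ray stays on one side of $S$, so two successive crossings cannot both be exits. Hence there is at most one crossing.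

Consequently the open sets $p(\operatorname{relint} f)$, for different faces $f$, are pairwise disjoint: an overlap would be open, so it would contain a generic direction, and that ray would meet two faces in different points.

**Step 3: $p$ is open.** We show: for each $x\in S$ and each neighborhood $W$ of $x$ in $S$, $p(W)$ contains a neighborhood of $p(x)$. If $x$ is interior to a face, this is clear. Otherwise let $f_1,\dots,f_d$ $(d\ge2)$ be the faces at $x$ in cyclic order; $d=2$ when $x$ is interior to an edge. Central projection of a plane missing $O$ is a diffeomorphism onto an open hemisphere that takes lines to great circles. So near $p(x)$ the set $p(f_i)$ is a sector with apex $p(x)$ and some angle $\varphi_i\in(0,2\pi)$ (a half-disk if $x$ is interior to an edge or is a flat vertex of $f_i$). Consecutive sectors share a boundary arc, and their interiors are disjoint by Step 2, so they lie on opposite sides of that arc. Let the first sector occupy the directions from $\theta_0$ to $\theta_1=\theta_0+\varphi_1$, where the arc at $\theta_1$ is shared with the second. Then the second sector occupies the directions from $\theta_1$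 to $\theta_2=\theta_1+\varphi_2$, and so on: the turning always has the same sense. After $d$ sectors we are back at the first arc, so $\varphi_1+\dots+\varphi_d$ is a positive multiple of $2\pi$. Hence the sectors cover all directions at $p(x)$. The set $W$ contains the part of each $f_i$ near $x$, so $p(W)$ covers a neighborhood of $p(x)$.

**Step 4: $p$ is a bijection.** If $p(x)=p(y)$ with $x\ne y$, take disjoint neighborhoods of $x$ and $y$ in $S$. By Step 3 both images contain a neighborhood of $p(x)$, so some generic ray meets $S$ in two points, against Step 2. So $p$ is injective. Its image is open by Step 3 and compact, hence all of $S^2$. A continuous bijection from a compact space to a Hausdorff space is a homeomorphism. $\square$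

## 6. No isohedral polyhedron has sides $a,a,a,b,c$

We prove Theorem 2. Suppose there is an isohedral polyhedron with $N$ faces, all congruent to a pentagon $ABCDE$ with the lengths of Section 4; the faces may carry further, flat vertices. Let $\Gamma$ be its symmetry group.

**Step 1: no extra vertices.** *Purpose: to make each edge of the polyhedron a full side of the pentagon.* Every vertex has degree at least 3. Degree 1 is impossible because the two faces at an edge are distinct. At a vertex of degree 2 two faces would share two edges, which the third condition in the definition of a polyhedron excludes. By isohedrality all faces carry the same number $m\ge5$ of vertices, flat ones included. There are $mN/2$ edges and at most $mN/3$ vertices. By Lemma 4 and Euler's formula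
$$2\le\frac{mN}3-\frac{mN}2+N=N\Bigl(1-\frac m6\Bigr),$$
so $m\le5$. Hence $m=5$: the vertices of each face are exactly $A,B,C,D,E$, and its edges are exactly the five sides.

**Step 2: the degree belongs to the label.** *Purpose: to turn transitivity on faces into transitivity on corners.* Since $a,b,c$ are distinct, the side lengths determine the labels: $D$ is the common end of the $b$-side and the $c$-side, $C$ and $E$ are the other ends of these sides, $B$ is the other neighbor of $C$, and $A$ is the other neighbor of $E$. So $\Gamma$ preserves labels. Each face has exactly one corner of each label, so $\Gamma$ is transitive on the corners with a given label $X$. Therefore the vertices having an $X$-corner form one $\Gamma$-orbit. They have a common degree $d_X\ge3$, and each carries the same number of corners of each label.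

**Step 3: at most one $d_X$ exceeds 3.** Count each vertex through its corners, giving a corner at a vertex of degree $d$ the weight $1/d$. There are $N\sum_X1/d_X$ vertices and $5N/2$ edges, so by Lemma 4
$$N\left(\sum_X\frac1{d_X}-\frac32\right)=2,\qquad\text{so}\qquad\sum_X\frac1{d_X}>\frac32 .$$
If two of the five degrees were at least 4, the sum would be at most $3\cdot\frac13+2\cdot\frac14=\frac32$. (On a torus we would only have $\sum_X 1/d_X=\frac32$, and this step would fail. That is where Lemma 4 pays off.)

**Step 4: the case $d_D=3$.** *Purpose: to read off the vertices around $D$ and contradict a count of $A$'s and $B$'s.* At a vertex with a $D$-corner the edges have lengths $b$, $c$ and some $\ell$. By (3) the corner across the $b$-edge, with sides $b,\ell$, is $C$ or $D$. If it is $D$, then $\ell=c$, and the third corner has sides $c,c$, which does not occur in (3). So it is $C$, $\ell=a$, and the third corner, with sides $c,a$, is $E$. Every vertex with a $D$-corner therefore has corners exactly $C,D,E$. There are $N$ such vertices, and they use up all $C$-corners and all $E$-corners. So $A$- and $B$-corners occur only at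 vertices having only $A$- and $B$-corners.

At a vertex with corners $C,D,E$ consider the edge of length $a$ between the $C$-corner, in a face $f$, and the $E$-corner, in a face $f'$. It is the side $BC$ of $f$ and the side $EA$ of $f'$. At its other end $f$ has its $B$-corner and $f'$ has its $A$-corner. So some vertex $z$ has both an $A$- and a $B$-corner. Hence $d_A=d_B$, and by Step 3 both equal 3. Let $z$ carry $i$ $A$-corners and $j$ $B$-corners; then $i+j=3$. All $A$-corners and all $B$-corners lie at vertices of the orbit $\Gamma z$, each of which carries $i$ of the first kind and $j$ of the second. There are $N$ corners of each label, so $i|\Gamma z|=N=j|\Gamma z|$ and $i=j$. This contradicts $i+j=3$.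

**Step 5: the case $d_D\ne3$.** *Purpose: to push the $b$-edges onto $C$-corners and run out of corners.* By Step 3 the other four degrees equal 3, so no other label shares a vertex with $D$. Take a $C$-corner; its vertex has degree 3. The corner across its $b$-edge is $C$ or $D$ by (3), hence $C$. So the other two edges both have length $a$, and the third corner, with sides $a,a$, is $A$ or $B$. Thus each vertex with a $C$-corner has corners $C,C,X$ with $X\in\{A,B\}$. There are $N/2$ such vertices, and they form one orbit, so $X$ is the same for all. All $X$-corners lie at vertices of this orbit, one at each. So there are only $N/2$ corners labeled $X$. But there are $N$, a contradiction.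

Both cases are impossible, and Theorem 2 is proved. $\blacksquare$

## 7. Covering the sphere by 48 pieces of area $\pi/12$: the plan

We now need a strictly convex solid with congruent pentagonal faces of the type $a,a,a,b,c$. We describe it by its face planes: a finite set $\mathcal N$ of 48 vectors of equal length, and
$$K=\{x: n\cdot x\le1\text{ for all }n\in\mathcal N\}.$$
The head-on way to find the facets of $K$ is to decide, for each $n$, which of the other 47 inequalities matter. We avoid this as follows. For each $n$ we name only five suspected neighbors $e_1,\dots,e_5\in\mathcal N$ and compute the region $R_n$ that these five cut out of the plane $n\cdot x=1$. The true facet is contained in $R_n$. If the radial projections of the 48 regions $R_n$ have total area exactly $4\pi$, then nothing can have been cut away, because the true facets must cover the whole sphere.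

We need two facts about spherical polygons. First, let two sides at a vertex of a convex spherical polygon lie on the great circles orthogonal to $m$ and $m'$, with the polygon in $m\cdot x\ge0$ and $m'\cdot x\ge0$. In the tangent plane at the vertex the polygon is a wedge with inward normals $m,m'$. The angle between the inward normals is $\pi$ minus the interior angle $\theta$, so
$$\cos\theta=-\frac{m\cdot m'}{|m||m'|}. \tag{4}$$
Second, by Girard's theorem a convex spherical $k$-gon has area equal to its angle sum minus $(k-2)\pi$. For the octant $x,y,z\ge0$ the inward normals are orthogonal, the angles are $\pi/2$, and the area is $\frac{3\pi}2-\pi=\frac\pi2$, one eighth of $4\pi$.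

**Example (the cube).** Let $\mathcal N$ consist of the six vectors $\pm$ the coordinate unit vectors. For each $n$ the four suspected neighbors are the four orthogonal ones, and $R_n$ is a square. Radial projection takes the side on $e_j\cdot x=1$ into the circle orthogonal to $n-e_j$. For consecutive $e_i,e_j$ we get $(n-e_i)\cdot(n-e_j)=1$ and $|n-e_j|^2=2$. So the angles are $2\pi/3$ and the area is $4\cdot\frac{2\pi}3-2\pi=\frac{2\pi}3$. Six of these make $4\pi$, and the six squares are the facets of $K$.

For the 48 pentagons we use two orbits of the rotation group of the cube. Congruence inside an orbit is automatic. Congruence between the orbits, and the shape of the pentagons, rest on ten identities among inner products.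

## 8. Two vectors, one cubic relation, ten identities

Put
$$u_1=1-w,\quad u_2=1-w-2w^2,\quad u_3=3w+2w^2;$$
$$v_1=w+2w^2,\quad v_2=-1+3w+2w^2,\quad v_3=1+w,$$
$$U=(u_1,u_2,u_3),\qquad V=(v_1,-v_2,v_3).$$

**Step 1: the table of products.** *Purpose: to write every needed product as a quadratic in $w$.* Multiplying (1) by $w$ and using (1) again gives $2w^4=w-2w^2-4w^3=w-2w^2-2(1-2w-4w^2)$. So the two reduction rules are
$$2w^3=1-2w-4w^2,\qquad 2w^4=-2+5w+6w^2. \tag{5}$$
For example, $u_2^2=(1-w-2w^2)^2=1-2w-3w^2+4w^3+4w^4$. Substituting $4w^3=2-4w-8w^2$ and $4w^4=-4+10w+12w^2$ gives $-1+4w+w^2$. All products below are obtained in the same way.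

| product | expansion | reduced by (5) |
|---|---|---|
| $u_1^2$ | $1-2w+w^2$ | $1-2w+w^2$ |
| $u_2^2$ | $1-2w-3w^2+4w^3+4w^4$ | $-1+4w+w^2$ |
| $u_3^2$ | $9w^2+12w^3+4w^4$ | $2-2w-3w^2$ |
| $v_1^2$ | $w^2+4w^3+4w^4$ | $-2+6w+5w^2$ |
| $v_2^2$ | $1-6w+5w^2+12w^3+4w^4$ | $3-8w-7w^2$ |
| $v_3^2$ | $1+2w+w^2$ | $1+2w+w^2$ |
| $u_1u_2$ | $1-2w-w^2+2w^3$ | $2-4w-5w^2$ |
| $u_1u_3$ | $3w-w^2-2w^3$ | $-1+5w+3w^2$ |
| $u_2u_3$ | $3w-w^2-8w^3-4w^4$ | $w+3w^2$ |
| $v_1v_2$ | $-w+w^2+8w^3+4w^4$ | $w-3w^2$ |
| $v_1v_3$ | $w+3w^2+2w^3$ | $1-w-w^2$ |
| $v_2v_3$ | $-1+2w+5w^2+2w^3$ | $w^2$ |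
| $u_1v_1$ | $w+w^2-2w^3$ | $-1+3w+5w^2$ |
| $u_1v_2$ | $-1+4w-w^2-2w^3$ | $-2+6w+3w^2$ |
| $u_1v_3$ | $1-w^2$ | $1-w^2$ |
| $u_2v_1$ | $w+w^2-4w^3-4w^4$ | $2-5w-3w^2$ |
| $u_2v_2$ | $-1+4w+w^2-8w^3-4w^4$ | $-1+2w+5w^2$ |
| $u_2v_3$ | $1-3w^2-2w^3$ | $2w+w^2$ |
| $u_3v_1$ | $3w^2+8w^3+4w^4$ | $2w-w^2$ |
| $u_3v_2$ | $-3w+7w^2+12w^3+4w^4$ | $2-5w-5w^2$ |
| $u_3v_3$ | $3w+5w^2+2w^3$ | $1+w+w^2$ |

**Step 2: the constants and their order.** *Purpose: to name the inner products that will occur, and to know which is larger.* Let
$$M=2-w^2,\qquad \alpha=(1+w)^2,\qquad \beta=4w+3w^2,$$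
$$\nu=1+w^2,\qquad \lambda=2-2w-3w^2,\qquad \xi=1-3w^2,\qquad \mu=-1+6w+5w^2 .$$
Direct addition gives three relations that we use constantly, and one formula for $M+2\alpha$:
$$M+\beta=2\alpha,\qquad M+\mu=\alpha+\beta=1+6w+4w^2,\qquad M-\alpha=1-2w-2w^2,\qquad M+2\alpha=(2+w)^2. \tag{6}$$
Also, by (5), $(1+2w+2w^2)^2=1+4w+8w^2+8w^3+4w^4=1+6w+4w^2$, so
$$\alpha+\beta=(1+2w+2w^2)^2. \tag{7}$$
From $0.29<w<0.30$ we get $1.66<\alpha\le1.69$, $1.41<\beta<1.47$, $M>1.9$, $\nu<1.1$, $\lambda<1.17$, $\xi<0.75$, $\mu<1.26$. Hence
$$\nu,\lambda,\xi,\mu<\beta<\alpha<M. \tag{8}$$

**Step 3: the identities.** *Purpose: to have all inner products ready.* Adding entries of the table,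
$$|U|^2=|V|^2=M,\qquad u_1u_2+u_2u_3+u_3u_1=1+2w+w^2=\alpha,\qquad v_3^2=\alpha,\qquad u_3^2=\lambda,$$
and

| no. | expression | sum of reduced entries | value |
|---|---|---|---|
| (i) | $u_1v_1-u_2v_2+u_3v_3$ | $(-1+3w+5w^2)-(-1+2w+5w^2)+(1+w+w^2)$ | $\alpha$ |
| (ii) | $u_1v_2+u_2v_1+u_3v_3$ | $(-2+6w+3w^2)+(2-5w-3w^2)+(1+w+w^2)$ | $\alpha$ |
| (iii) | $u_1v_3+u_2v_2+u_3v_1$ | $(1-w^2)+(-1+2w+5w^2)+(2w-w^2)$ | $\beta$ |
| (iv) | $u_1v_1+u_2v_3+u_3v_2$ | $(-1+3w+5w^2)+(2w+w^2)+(2-5w-5w^2)$ | $\nu$ |
| (v) | $-u_1v_1+u_2v_2+u_3v_3$ | $-(-1+3w+5w^2)+(-1+2w+5w^2)+(1+w+w^2)$ | $\nu$ |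
| (vi) | $u_1v_3+u_2v_1-u_3v_2$ | $(1-w^2)+(2-5w-3w^2)-(2-5w-5w^2)$ | $\nu$ |
| (vii) | $-u_1v_2-u_2v_1+u_3v_3$ | $-(-2+6w+3w^2)-(2-5w-3w^2)+(1+w+w^2)$ | $\nu$ |
| (viii) | $u_3v_1-u_1v_2+u_2v_3$ | $(2w-w^2)-(-2+6w+3w^2)+(2w+w^2)$ | $\lambda$ |
| (ix) | $v_1v_2+v_2v_3+v_1v_3$ | $(w-3w^2)+w^2+(1-w-w^2)$ | $\xi$ |
| (x) | $2v_1v_3-v_2^2$ | $2(1-w-w^2)-(3-8w-7w^2)$ | $\mu$ |

**Step 4: the 48 vectors.** Let $G$ be the rotation group of the cube: the 24 signed permutation matrices of determinant 1. It contains
$$\rho(x,y,z)=(z,x,y),\qquad\tau(x,y,z)=(-y,x,z),\qquad\eta(x,y,z)=(z,-y,x),$$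
and $\eta^2=1$. Let $\mathcal N=GU\cup GV$. From the bounds on $w$,
$$u_1\in(0.70,0.71),\ u_2\in(0.52,0.55),\ u_3\in(1.03,1.08),\quad v_1\in(0.45,0.48),\ v_2\in(0.03,0.08),\ v_3\in(1.29,1.30).$$
The coordinates of $U$ have distinct nonzero absolute values, so a signed permutation matrix fixing $U$ is the identity; likewise for $V$. The largest absolute coordinate is $u_3$ on $GU$ and $v_3>u_3$ on $GV$, so the orbits are disjoint. Hence $|\mathcal N|=48$, and all these vectors have squared length $M$.

## 9. Congruent stars

To $n=U$ and to $n=V$ assign five vectors of $\mathcal N$, the suspected neighbors: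

| | $e_1$ | $e_2$ | $e_3$ | $e_4$ | $e_5$ |
|---|---|---|---|---|---|
| $n=U$ | $\rho U=(u_3,u_1,u_2)$ | $\rho^{-1}U=(u_2,u_3,u_1)$ | $\tau V=(v_2,v_1,v_3)$ | $V=(v_1,-v_2,v_3)$ | $\eta V=(v_3,v_2,v_1)$ |
| $n=V$ | $\tau^{-1}U=(u_2,-u_1,u_3)$ | $\tau^{-1}V=(-v_2,-v_1,v_3)$ | $\tau V=(v_2,v_1,v_3)$ | $U$ | $\eta U=(u_3,-u_2,u_1)$ |

**Lemma 5.** In both rows $n,e_1,e_2$ have squared length $M$ and pairwise inner products $\alpha$. In both rows the other inner products are given by

| | $n$ | $e_1$ | $e_2$ | $e_3$ | $e_4$ |
|---|---|---|---|---|---|
| $e_3$ | $\alpha$ | $\nu$ | $\beta$ | | |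
| $e_4$ | $\alpha$ | $\lambda$ | $\nu$ | $\alpha$ | |
| $e_5$ | $\beta$ | $\alpha$ | $\nu$ | $\xi$ | $\mu$ |

Moreover there is a linear isometry $T$ of $\mathbb R^3$ that carries the whole row of $U$, entry by entry, to the row of $V$.

**Proof.** *Row $U$.* Each of $n\cdot e_1,\ n\cdot e_2,\ e_1\cdot e_2$ equals $u_1u_2+u_2u_3+u_3u_1=\alpha$. The products of $e_3=(v_2,v_1,v_3)$ with $n,e_1,e_2$ are (ii), (iv), (iii), that is $\alpha,\nu,\beta$. Those of $e_4=(v_1,-v_2,v_3)$ are (i), (viii), (vi), that is $\alpha,\lambda,\nu$. Those of $e_5=(v_3,v_2,v_1)$ are (iii), (ii), (iv), that is $\beta,\alpha,\nu$. Finally $e_3\cdot e_4=v_2v_1-v_1v_2+v_3^2=\alpha$, $e_3\cdot e_5=v_2v_3+v_1v_2+v_3v_1=\xi$ by (ix), and $e_4\cdot e_5=2v_1v_3-v_2^2=\mu$ by (x).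

*Row $V$.* First, $n\cdot e_1=v_1u_2+v_2u_1+v_3u_3=\alpha$ by (ii), $n\cdot e_2=-v_1v_2+v_2v_1+v_3^2=\alpha$, and $e_1\cdot e_2=-u_2v_2+u_1v_1+u_3v_3=\alpha$ by (i). For $e_3$: $e_3\cdot n=v_2v_1-v_1v_2+v_3^2=\alpha$; $e_3\cdot e_1=u_2v_2-u_1v_1+u_3v_3=\nu$ by (v); and $e_3\cdot e_2=-v_2^2-v_1^2+v_3^2=2v_3^2-M=2\alpha-M=\beta$. For $e_4=U$: $e_4\cdot n=\alpha$ by (i); $e_4\cdot e_1=u_1u_2-u_2u_1+u_3^2=\lambda$; and $e_4\cdot e_2=-u_1v_2-u_2v_1+u_3v_3=\nu$ by (vii). For $e_5$: $e_5\cdot n=u_3v_1+u_2v_2+u_1v_3=\beta$ by (iii); $e_5\cdot e_1=u_3u_2+u_2u_1+u_1u_3=\alpha$; and $e_5\cdot e_2=-u_3v_2+u_2v_1+u_1v_3=\nu$ by (vi).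

*The isometry.* The Gram matrix of $n,e_1,e_2$ has $M$ on the diagonal and $\alpha$ elsewhere. Its eigenvalues are $M-\alpha$ (twice) and $M+2\alpha$, so its determinant is $(M-\alpha)^2(M+2\alpha)>0$, and in each row these three vectors form a basis. Since the Gram matrices agree, the linear map $T$ taking the first basis to the second is an isometry. A vector is determined by its inner products with a basis, and the first three columns of the table are the same in both rows, so $T$ also carries $e_3,e_4,e_5$ of row $U$ to those of row $V$. In particular the last two columns, computed in row $U$, hold in row $V$ as well. $\square$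

For $n=gU$ or $n=gV$ with $g\in G$ take the $g$-image of the corresponding star. This is unambiguous since $g$ is determined by $n$, and the five vectors again lie in $\mathcal N$. Put
$$R_n=\{x: n\cdot x=1,\ e_j\cdot x\le1\ (j=1,\dots,5)\}.$$
Then $R_{gU}=gR_U$ and $R_{gV}=gR_V=gTR_U$. So all 48 sets $R_n$ are congruent.

## 10. The region $R_n$ is a convex pentagon

**Lemma 6.** $R_n$ is the convex pentagon $ABCDE$, with all angles less than $\pi$, where
$$A=\frac{n+e_1+e_2}{M+2\alpha},\quad B=\frac{e_2+e_3}{2\alpha},\quad C=\frac{n+e_3+e_4}{M+2\alpha},\quad D=\frac{e_4+e_5}{\alpha+\beta},\quad E=\frac{n+e_5}{2\alpha}.$$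
The line $e_j\cdot x=1$ in the plane $n\cdot x=1$ carries the side $EA,AB,BC,CD,DE$ for $j=1,2,3,4,5$ respectively.

**Step 1: evaluate everything at the five points.** Use Lemma 5 together with $M+\beta=2\alpha$ and $M+\mu=\alpha+\beta$ from (6). For instance $n\cdot E=\frac{M+\beta}{2\alpha}=1$, $e_1\cdot E=\frac{\alpha+\alpha}{2\alpha}=1$ and $e_4\cdot D=\frac{M+\mu}{\alpha+\beta}=1$. The results are as follows.

| | $n$ | $e_1$ | $e_2$ | $e_3$ | $e_4$ | $e_5$ |
|---|---|---|---|---|---|---|
| $A$ | $1$ | $1$ | $1$ | $\frac{\alpha+\nu+\beta}{M+2\alpha}$ | $\frac{\alpha+\lambda+\nu}{M+2\alpha}$ | $\frac{\beta+\alpha+\nu}{M+2\alpha}$ |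
| $B$ | $1$ | $\frac{\alpha+\nu}{2\alpha}$ | $1$ | $1$ | $\frac{\nu+\alpha}{2\alpha}$ | $\frac{\nu+\xi}{2\alpha}$ |
| $C$ | $1$ | $\frac{\alpha+\nu+\lambda}{M+2\alpha}$ | $\frac{\alpha+\beta+\nu}{M+2\alpha}$ | $1$ | $1$ | $\frac{\beta+\xi+\mu}{M+2\alpha}$ |
| $D$ | $1$ | $\frac{\lambda+\alpha}{\alpha+\beta}$ | $\frac{2\nu}{\alpha+\beta}$ | $\frac{\alpha+\xi}{\alpha+\beta}$ | $1$ | $1$ |
| $E$ | $1$ | $1$ | $\frac{\alpha+\nu}{2\alpha}$ | $\frac{\alpha+\xi}{2\alpha}$ | $\frac{\alpha+\mu}{2\alpha}$ | $1$ |

By the ordering (8), every fraction in this table is less than 1: in the rows of $A$ and $C$ each numerator is a sum of three terms that are at most $\alpha$, hence less than $M+2\alpha$; the other rows are immediate.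

**Step 2: read off the polygon.** By (8), $0<n\cdot e_j<M$, so $e_j$ is not parallel to $n$, and $e_j\cdot x=1$ is a line $\ell_j$ in the plane $n\cdot x=1$. Each of the five points lies on exactly two of the lines, and the pairs are different, so the points are distinct. They are not all collinear, because $\ell_2$ contains $A$ and $B$ but not $D$. Let $P=\operatorname{conv}\{A,B,C,D,E\}$. For each $j$ we have $e_j\cdot x\le1$ on $P$, with equality at exactly two of the five points. So $\ell_j$ supports $P$ and meets it exactly in the segment joining those two points: $EA,AB,BC,CD,DE$ for $j=1,\dots,5$. These segments are sides of $P$. They form a closed circuit, and $\partial P$ is a simple closed curve, so they are all the sides. A convex polygon is the intersection of the half-planes of its sides, so $R_n=P$. Consecutive sides lie on different lines, since each $\ell_j$ contains only two of the five points. So all five angles are less than $\pi$. $\square$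

## 11. The spherical area is $\pi/12$

**Lemma 7.** The radial projection of $R_n$ to the unit sphere has area $\pi/12$.

**Proof.** Let $p(x)=x/|x|$. On the side of $R_n$ on $\ell_j$ we have $(n-e_j)\cdot x=0$, and on $R_n$ we have $(n-e_j)\cdot x\ge0$. So $p(R_n)$ is a convex spherical pentagon whose sides lie on the great circles orthogonal to the inward normals $n-e_j$, and (4) gives its angles. Put $q=M-\alpha>0$. Then $|n-e_j|^2=2M-2\alpha=2q$ for $j\le4$. By $\beta=2\alpha-M$, $M-\beta=2q$, so $|n-e_5|^2=2M-2\beta=4q$. We use $(n-e_i)\cdot(n-e_j)=M-n\cdot e_i-n\cdot e_j+e_i\cdot e_j$.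

| vertex | inner product of inward normals | cosine of angle | angle |
|---|---|---|---|
| $A$ $(1,2)$ | $M-2\alpha+\alpha=q$ | $-\frac12$ | $\frac{2\pi}3$ |
| $B$ $(2,3)$ | $M-2\alpha+\beta=0$ | $0$ | $\frac\pi2$ |
| $C$ $(3,4)$ | $M-2\alpha+\alpha=q$ | $-\frac12$ | $\frac{2\pi}3$ |
| $D$ $(4,5)$ | $M-\alpha-\beta+\mu=0$ | $0$ | $\frac\pi2$ |
| $E$ $(5,1)$ | $M-\beta-\alpha+\alpha=2q$ | $-\frac{2q}{\sqrt{8q^2}}=-\frac1{\sqrt2}$ | $\frac{3\pi}4$ |

The angle sum is $\left(\frac43+1+\frac34\right)\pi=\frac{37}{12}\pi$. By Girard's theorem the area is $\frac{37}{12}\pi-3\pi=\frac\pi{12}$. $\square$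

## 12. The area count closes the polytope

**Lemma 8.** $K=\{x:n\cdot x\le1\ \forall n\in\mathcal N\}$ is a convex polytope, and its facets are exactly the 48 pentagons $R_n$, in 48 distinct planes.

**Step 1: $K$ is bounded.** The origin is interior to $K$. If $K$ were unbounded, then, being closed and convex, it would contain a ray from $0$ in some direction $d\ne0$, and so $gU\cdot d\le0$ for all $g\in G$. The vector $\sum_g gU$ is fixed by $G$, in particular by $\operatorname{diag}(1,-1,-1)$ and $\operatorname{diag}(-1,-1,1)$, so it is $0$. Numbers $\le0$ with sum $0$ are all $0$, so $d$ is orthogonal to the span of $GU$. But $U+\operatorname{diag}(1,-1,-1)U=(2u_1,0,0)$ with $u_1\ne0$, and $\rho$ permutes the coordinate axes, so that span is $\mathbb R^3$. Hence $d=0$, a contradiction.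

**Step 2: facets lie in the regions $R_n$.** Let $F_n=K\cap\{n\cdot x=1\}$. Since $e_1,\dots,e_5\in\mathcal N$, we have $F_n\subseteq R_n$. A boundary point of $K$ satisfies one of the finitely many inequalities with equality, so $\partial K=\bigcup_nF_n$. Since $K$ is bounded with $0$ in its interior, every ray from $0$ meets $\partial K$. So the sets $p(F_n)$ cover $S^2$.

**Step 3: nothing is lost.** Therefore
$$4\pi\le\sum_{n\in\mathcal N}\operatorname{area}p(F_n)\le\sum_{n\in\mathcal N}\operatorname{area}p(R_n)=48\cdot\frac\pi{12}=4\pi,$$
and $\operatorname{area}p(F_n)=\operatorname{area}p(R_n)$ for every $n$. If $R_n\setminus F_n$ were nonempty, it would be a nonempty relatively open subset of the convex pentagon $R_n$. It would then contain a small disk, and since $p$ is a diffeomorphism from the plane $n\cdot x=1$ onto an open hemisphere, its projection would have positive area. This contradicts the equality. So $F_n=R_n$ for all $n$.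

**Step 4: conclusion.** Every facet of $K$ is some $F_n$, and every $F_n=R_n$ is two-dimensional, hence a facet. The 48 vectors are distinct and of equal length, so the 48 planes are distinct. $\square$

The boundary complex of a convex 3-polytope is an acoptic polyhedron. Adjacent facets are not coplanar, and the vertices of a polytope are extreme points. So $\partial K$ is a strictly convex monohedral polyhedron with 48 faces, each a convex pentagon.

## 13. Side lengths, and the end of the proof of Theorem 1

**Step 1: squared lengths and inner products of the vertices.** *Purpose: to express the sides through the constants.* Each vertex in Lemma 6 is a multiple of a sum of vectors whose value at that vertex is 1. Reading the table of Section 10,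
$$|A|^2=|C|^2=\frac3{M+2\alpha},\qquad|B|^2=|E|^2=\frac2{2\alpha}=\frac1\alpha,\qquad|D|^2=\frac2{\alpha+\beta}. \tag{9}$$
Similarly $A\cdot B=\frac{(n+e_1+e_2)\cdot B}{M+2\alpha}$, $A\cdot E=\frac{(n+e_1+e_2)\cdot E}{M+2\alpha}$, $B\cdot C=\frac{(n+e_3+e_4)\cdot B}{M+2\alpha}$, and so on. This gives
$$A\cdot B=A\cdot E=B\cdot C=\frac{2+\frac{\alpha+\nu}{2\alpha}}{M+2\alpha},\qquad C\cdot D=\frac{2+\frac{\alpha+\xi}{\alpha+\beta}}{M+2\alpha},\qquad D\cdot E=\frac{(n+e_5)\cdot D}{2\alpha}=\frac1\alpha .$$

**Step 2: the sides.** By the law of cosines, $|EA|^2=|AB|^2=|BC|^2=a^2$ with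
$$a^2=\frac{3}{M+2\alpha}+\frac1\alpha-\frac{4+\frac{\alpha+\nu}\alpha}{M+2\alpha}
=\frac{3\alpha+(M+2\alpha)-4\alpha-(\alpha+\nu)}{\alpha(M+2\alpha)}=\frac{M-\nu}{\alpha(M+2\alpha)} .$$
Next, $|CD|^2=b^2$ with
$$b^2=\frac{3(\alpha+\beta)+2(M+2\alpha)-4(\alpha+\beta)-2(\alpha+\xi)}{(M+2\alpha)(\alpha+\beta)}=\frac{2M+\alpha-\beta-2\xi}{(M+2\alpha)(\alpha+\beta)},$$
and $|DE|^2=c^2$ with
$$c^2=\frac2{\alpha+\beta}+\frac1\alpha-\frac2\alpha=\frac{\alpha-\beta}{\alpha(\alpha+\beta)} .$$
Here $M-\nu=1-2w^2$, $\ 2M+\alpha-\beta-2\xi=3-2w+2w^2$ and $\alpha-\beta=1-2w-2w^2$. With $\alpha=(1+w)^2$, $M+2\alpha=(2+w)^2$ and (7), these are the values in Theorem 1.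

**Step 3: $c<a<b$.** For $0.29<w<0.30$ we have $2.954<(1+w)(2+w)<2.99$ and $0.82<1-2w^2<0.832$, so
$$a^2\in\Bigl(\frac{0.82}{2.99^2},\frac{0.832}{2.954^2}\Bigr)\subset(0.091,0.096).$$
Further $1-2w-2w^2<0.252$, $\alpha>1.66$ and $\alpha+\beta>3.05$, so $c^2<\frac{0.252}{1.66\cdot3.05}<0.05$. Finally $3-2w+2w^2>2.56$, $(2+w)^2<5.29$ and $\alpha+\beta<3.17$, so $b^2>\frac{2.56}{5.29\cdot3.17}>0.15$. Hence $c<a<b$, and Theorem 1 is proved. $\blacksquare$

The pentagon $F$ of Theorem 1 is the protoface of a strictly convex monohedral polyhedron. Since $a,b,c$ are pairwise distinct, Theorem 2 says that it is the protoface of no isohedral polyhedron. So the conjecture is false.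

## 14. Two orbits of faces, and the corner $B$ that tells them apart

**The remaining part of Theorem 3.** Section 3 settled the triangles and the bound of five sides, and we have just seen that the conjecture fails for 5-gons. It remains to count orbits. The set $\mathcal N$ is invariant under $G$, so $G$ consists of symmetries of $K$. It has two orbits on the faces, $\{R_n:n\in GU\}$ and $\{R_n:n\in GV\}$. So the full symmetry group has at most two orbits. By Theorem 2 it is not transitive on faces, so there are exactly two. Two is the least possible number for a counterexample, because a polyhedron with one orbit of faces is itself isohedral. This completes the proof of Theorem 3. $\blacksquare$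

**Remark (how $K$ escapes the argument of Section 6).** In Section 6 transitivity gave every label $X$ a single degree $d_X$. In $K$ this fails for the label $B$, and one can see it in coordinates. Write $A_n,\dots,E_n$ for the corners of $R_n$.

The star of $V$ gives
$$B_V=\frac{\tau^{-1}V+\tau V}{2\alpha}=\Bigl(0,0,\frac{v_3}\alpha\Bigr)=\Bigl(0,0,\frac1{1+w}\Bigr).$$
This point is fixed by $\tau$. So the four faces $R_V,R_{\tau V},R_{\tau^2V},R_{\tau^3V}$ all have their $B$-corner there. Their spherical angles are $\pi/2$ each and fill the full angle $2\pi$, so this vertex has degree 4. By $G$-symmetry every face of the orbit of $V$ has its $B$-corner at a vertex of degree 4.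

In the orbit of $U$, the star of $\rho U$ is the $\rho$-image of the star of $U$, and $\rho\tau V=\rho(v_2,v_1,v_3)=(v_3,v_2,v_1)=\eta V$. So
$$B_{\rho U}=\frac{\rho\rho^{-1}U+\rho\tau V}{2\alpha}=\frac{U+\eta V}{2\alpha}=E_U .$$
The star of $\eta V$ has $e_5=\eta\eta U=U$, so also $E_{\eta V}=\frac{\eta V+U}{2\alpha}=E_U$. Thus the faces $R_U$, $R_{\eta V}$ and $R_{\rho U}$ meet at this vertex with corners $E,E,B$, and their spherical angles $\frac{3\pi}4+\frac{3\pi}4+\frac\pi2=2\pi$ fill everything. The vertex has degree 3. By $G$-symmetry every face of the orbit of $U$ has its $B$-corner at a vertex of degree 3.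

A symmetry of $K$ takes $B$-corners to $B$-corners and preserves degrees. So it can never take a face of one orbit to a face of the other, just as no symmetry of the solid of Section 1 exchanges its two kinds of triangles.
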